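\title{An approximation scheme for zero-one cycle covers\\ without cycles of length three and four}

\begin{abstract}
Given a graph $G$ on $n\ge 5$ vertices, Max-5-UCC asks for a cover of the vertices of the complete graph on $V(G)$ by disjoint cycles of length at least five that uses as many edges of $G$ as possible. With edge weights $0$, $1$, $2$ the corresponding problem is APX-complete. We show that the zero-one problem has a polynomial-time approximation scheme, namely local search with exchanges of bounded size; hence it is not APX-hard unless $\mathrm{P}=\mathrm{NP}$. The proof compares a feasible edge set $M$ with a larger one $N$ by means of a local exchange step that never loses an edge. Such steps are available at linearly many places, so after a bounded number of parallel rounds one of them gains an edge, and the steps on which this gain depends form an improvement of $M$ of bounded size.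
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A \emph{cycle cover} of a complete graph is a spanning subgraph in which every vertex lies on exactly one (simple) cycle, and for $k\ge3$ a \emph{$k$-cycle cover} is a cycle cover all of whose cycles have length at least $k$. On $n\ge k$ vertices a $k$-cycle cover exists, for instance a Hamiltonian cycle, and only such instances are considered. The problem Max-W-$k$-UCC asks, given a complete graph on $n\ge k$ vertices with edge weights in $\{0,1,2,\dots\}$, for a $k$-cycle cover of maximum total weight. The problem Max-$k$-UCC is the special case of weights in $\{0,1\}$. If $G=(V,E)$ is the graph formed by the edges of weight one, the task is to find a $k$-cycle cover of the complete graph on $V$ that uses as many edges of $G$ as possible.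

The parameter $k$ measures how close a cover must come to being a tour: $k=3$ is no restriction, while $k>n/2$ would force a single Hamiltonian cycle. The restriction changes the optimum by a constant factor. If $G$ is a disjoint union of $m\ge2$ triangles, the optimum is $3m$ for $k=3$; for $k=5$ it is $2m$, since a cover without triangles uses at most two edges of each triangle, and a Hamiltonian cycle that visits the triangles one after the other uses exactly two.

Two facts are stated in \cite{source}. First, Max-W-$k$-UCC, and hence Max-$k$-UCC, has a polynomial-time constant-factor approximation algorithm, so both problems lie in APX. Second, Max-W-5-UCC is APX-hard even if the weights are restricted to $0$, $1$, $2$. The zero-one case is left undecided there: ``Although the status of Max-5-UCC is still open, allowing only one additional edge weight of two already yields an APX-complete problem.'' The question is thus whether Max-5-UCC is APX-complete or, equivalently, APX-hard. (The terms are recalled in Section~\ref{sec:apx}.)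

One would guess that it is. A single extra weight gives hardness, and the first algorithm that comes to mind, to ignore the length restriction and repair the short cycles afterwards, can lose a constant fraction of the optimum.

\begin{example}\label{ex:necklace}
Let $m\ge2$. For $i$ modulo $m$ take the $4$-cycle $a_ib_ic_ib_i'$, its diagonal $b_ib_i'$, and the edge $c_ia_{i+1}$; these are the edges of weight one on $n=4m$ vertices. The Hamiltonian cycle $a_1b_1b_1'c_1a_2b_2b_2'c_2\cdots$ has weight $4m$ and is optimal. The $m$ four-cycles also form a cycle cover of weight $4m$. Repair it by deleting one edge from each $4$-cycle and joining the $m$ paths by $m$ new edges into longer cycles. Every edge of the $i$th $4$-cycle has an end in $\{b_i,b_i'\}$, so every path has such an end, and the new edge at this end leads to another path and has weight zero. Hence at least $m/2$ new edges have weight zero, and every such repair has weight at most $\frac78\cdot4m$.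
\end{example}

The guess is nevertheless wrong. A \emph{polynomial-time approximation scheme} (PTAS) for a maximization problem is a family of algorithms, one for each $\varepsilon\in(0,1)$ and each running in polynomial time, such that the algorithm for $\varepsilon$ returns a solution of value at least $(1-\varepsilon)$ times the optimum.

\begin{theorem}\label{thm:main}
Max-5-UCC has a PTAS. Hence, if $\mathrm{P}\ne\mathrm{NP}$, Max-5-UCC is not APX-hard under L-reductions or AP-reductions, and it is not APX-complete.
\end{theorem}

The edges of weight zero serve only to close up paths, so the substance of the problem is the choice of the edges of weight one. They form a subgraph of $G$ of maximum degree at most two without short cycles. We allow slightly more generality, at no cost in the proof. For an edge set $S$ let $d_S(v)$ be the number of edges of $S$ at $v$, and let $\triangle$ denote symmetric difference.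

\begin{definition}\label{def:feasible}
Let $G=(V,E)$ be a simple graph, $\mathcal F\subseteq\{3,4\}$ a set of \emph{forbidden lengths}, and $\beta:V\to\{0,1,2\}$ a \emph{capacity}. A set $S\subseteq E$ is \emph{feasible} if $d_S(v)\le\beta(v)$ for all $v\in V$ and $(V,S)$ contains no cycle whose length is in $\mathcal F$.
\end{definition}

The components of $(V,S)$ are then cycles and paths, where a single vertex counts as a path, and every subset of a feasible set is feasible. For Max-5-UCC one takes $\mathcal F=\{3,4\}$ and $\beta\equiv2$. The core of the paper is the following statement: a feasible set that cannot be enlarged by changing a bounded number of edges is nearly maximum.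

\begin{theorem}\label{thm:local}
For every $\varepsilon\in(0,1)$ there is a constant $s=s(\varepsilon)$ with the following property, for all $G$, $\mathcal F$ and $\beta$ as in Definition~\ref{def:feasible}. If $M$ is feasible and no feasible $M^*$ satisfies $|M^*|>|M|$ and $|M\triangle M^*|\le s$, then $|M|\ge(1-\varepsilon)|N|$ for every feasible $N$.
\end{theorem}

For $L\subseteq\{3,4,5,\dots\}$ an \emph{$L$-cycle cover} is a cycle cover with all cycle lengths in $L$, and Max-$L$-UCC asks for an $L$-cycle cover of maximum weight in a complete graph with weights in $\{0,1\}$. Max-5-UCC is the case $L=\{5,6,\dots\}$.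

\begin{theorem}\label{thm:general}
\begin{enumerate}
\item[(i)] For every $\mathcal F\subseteq\{3,4\}$ and every $\beta:V\to\{0,1,2\}$, the problem of finding a feasible set of maximum size has a PTAS by local search.
\item[(ii)] If $\{3,4,5,\dots\}\setminus L\subseteq\{3,4\}$, then Max-$L$-UCC has a PTAS on instances with $n\ge5$ vertices (instances with $n\le4$ are solved by brute force).
\item[(iii)] The restriction of the weights in Theorem~\ref{thm:main} is sharp: with weights in $\{0,1,2\}$ there is no PTAS for $L=\{5,6,\dots\}$ unless $\mathrm{P}=\mathrm{NP}$.
\end{enumerate}
\end{theorem}

These results settle approximability. They do not decide whether Max-5-UCC can be solved exactly in polynomial time, and nothing below depends on that. The constant $s(\varepsilon)$ obtained in Section~\ref{sec:cone} is very large; only its independence of the instance matters here.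

Section~\ref{sec:small} shows the two ideas of the proof of Theorem~\ref{thm:local} on small cases. Section~\ref{sec:exchange} constructs the local exchange step, Section~\ref{sec:cone} assembles such steps into an improvement of bounded size, and Section~\ref{sec:covers} passes from feasible sets to cycle covers.

\section{Approximation-preserving reductions}\label{sec:apx}

In an NP optimization problem, instances and feasible solutions are recognized in polynomial time, solutions have polynomial size, and each solution $y$ of an instance $x$ has a nonnegative value $\mathrm{val}(x,y)$, computable in polynomial time, which is to be maximized or minimized; the optimum is $\mathrm{opt}(x)$. The \emph{ratio} $R(x,y)$ is the larger of $\mathrm{val}(x,y)/\mathrm{opt}(x)$ and $\mathrm{opt}(x)/\mathrm{val}(x,y)$, read as $1$ if both numbers vanish. The class APX consists of the NP optimization problems that have a polynomial-time algorithm whose ratio is bounded by a constant. Let $A$ and $B$ be NP optimization problems.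

An \emph{L-reduction} from $A$ to $B$ consists of polynomial-time maps $f,g$ and constants $\alpha_1,\alpha_2>0$ such that for every instance $x$ of $A$, $f(x)$ is an instance of $B$ with $\mathrm{opt}_B(f(x))\le\alpha_1\,\mathrm{opt}_A(x)$, and for every solution $y$ of $f(x)$, $g(x,y)$ is a solution of $x$ with
\[
|\mathrm{opt}_A(x)-\mathrm{val}_A(x,g(x,y))|\le\alpha_2\,|\mathrm{opt}_B(f(x))-\mathrm{val}_B(f(x),y)| .
\]

An \emph{AP-reduction} from $A$ to $B$ consists of maps $f,g$, computable in polynomial time for each fixed rational $r>1$, and a constant $\alpha\geq 1$ such that $f(x,r)$ is an instance of $B$, $g(x,y,r)$ is a solution of $x$ for every solution $y$ of $f(x,r)$, and $R_B(f(x,r),y)\le r$ implies $R_A(x,g(x,y,r))\le1+\alpha(r-1)$.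

The problem $B$ is \emph{APX-hard} under one of these notions if every problem in APX reduces to it, and \emph{APX-complete} if moreover $B$ is in APX.

\begin{lemma}\label{lem:transfer}
Let $B$ be a maximization problem that is APX-hard under L-reductions or under AP-reductions. If $B$ has a PTAS, then $\mathrm{P}=\mathrm{NP}$.
\end{lemma}

\begin{proof}
Let $A$ be Max-3SAT, the problem of satisfying as many clauses as possible of a given formula with at most three literals per clause. It is in APX: every clause is satisfied by the all-true or by the all-false assignment, so one of the two satisfies at least half of the clauses. By the PCP theorem \cite{almss}, $A$ has no PTAS unless $\mathrm{P}=\mathrm{NP}$. Since $A$ reduces to $B$, it suffices to turn a PTAS for $B$ into one for $A$. Fix $\varepsilon\in(0,1)$.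

Given an L-reduction, choose $\delta\in(0,1)$ with $\alpha_1\alpha_2\delta\le\varepsilon$ and compute a solution $y$ of $f(x)$ of value at least $(1-\delta)\,\mathrm{opt}_B(f(x))$. Then
\[
\mathrm{opt}_A(x)-\mathrm{val}_A(x,g(x,y))\le\alpha_2\,\delta\,\mathrm{opt}_B(f(x))\le\alpha_1\alpha_2\,\delta\,\mathrm{opt}_A(x)\le\varepsilon\,\mathrm{opt}_A(x).
\]
Given an AP-reduction, choose a rational $r>1$ with $1+\alpha(r-1)\le1/(1-\varepsilon)$ and compute a solution $y$ of $f(x,r)$ of value at least $\mathrm{opt}_B(f(x,r))/r$. Its ratio is at most $r$, so $g(x,y,r)$ has ratio at most $1/(1-\varepsilon)$, that is, value at least $(1-\varepsilon)\,\mathrm{opt}_A(x)$.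
\end{proof}

\section{Two small cases}\label{sec:small}

Let $M$ and $N$ be feasible; think of $M$ as the current solution and of $N$ as a better one, which is used only in the analysis. We write $M+f$ and $M-e$ for $M\cup\{f\}$ and $M\setminus\{e\}$. A vertex $u$ is \emph{active} for $M$ if $d_M(u)<d_N(u)$. An active vertex has spare capacity, because $d_N(u)\le\beta(u)$, and it is an end of some edge of $N\setminus M$.

\subsection*{Matchings}
Let $\beta\equiv1$. Feasible sets are matchings and $\mathcal F$ plays no role. The components of $M\triangle N$ are paths and cycles whose edges alternate between $M$ and $N$. If $|M|<(1-\varepsilon)|N|$, more than $\varepsilon|N|$ of these components are paths with one more edge of $N$ than of $M$. They are disjoint, so one of them has fewer than $1/\varepsilon$ edges of $N$, and exchanging $M$ for $N$ along it enlarges $M$. Thus $s=2/\varepsilon$ works in this case. The bound must grow with $1/\varepsilon$: if $G$ is a path with $2k-1$ edges, $N$ its perfect matching and $M=E\setminus N$, then $|M|=(1-\frac1k)|N|$ and the only larger matching is $N$, which differs from $M$ in $2k-1$ edges.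

For $\beta\equiv2$ one can still decompose $M\triangle N$ into alternating trails, but exchanging along a trail may close a forbidden cycle, and whether it does depends on edges off the trail. We therefore recast the argument so that no decomposition is chosen in advance. Let $w_0v_1w_1v_2\cdots w_{k-1}v_k$ be an alternating path with $w_{i-1}v_i\in N$, $v_iw_i\in M$, and both ends active. The exchange along it is a sequence of $k$ local steps. At the active vertex $w_0$ add $w_0v_1$ and delete $v_1w_1$: the size is unchanged, $|M\triangle N|$ drops by $2$, and now $w_1$ is active instead of $w_0$. Repeat at $w_1$, and so on. The last step adds $w_{k-1}v_k$, deletes nothing and gains an edge. Now count. As long as no step has gained, the size of the matching is $|M|$, so more than $\varepsilon|N|$ vertices are active. A round that performs a step at a fixed fraction of them lowers $|M\triangle N|<2|N|$ by a fixed multiple of $\varepsilon|N|$. Hence some step gains within $O(1/\varepsilon)$ rounds, and this step depends only on the earlier steps on its own path, at most one per round. Performing these alone is a short improvement of $M$. Section~\ref{sec:cone} carries out this argument in general.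

\subsection*{A four-cycle with two pendant edges}
The argument needs, at every active vertex, a local step that keeps feasibility, never loses an edge and makes measurable progress. Forbidden cycles can obstruct the step used for matchings. Let $\beta\equiv2$ and $4\in\mathcal F$, and let $G$ be the $4$-cycle $p_0p_1p_2p_3$ with pendant edges $p_3p_4$ and $p_2y$ (Figure~\ref{fig:rotation}). Let $M$ be the path $p_0p_1p_2p_3p_4$ and $N$ the path $p_1p_0p_3p_2y$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[font=\small]
\foreach \sh/\nm in {0/{$N$},3/{$M$},6/{$M_1$},9/{$M'$}} {
  \begin{scope}[xshift=\sh cm]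
  \draw[gray,dashed] (0,1)--(0,0)--(1,0)--(1,1)--(0,1) (1,0)--(2,0) (1,1)--(2,1);
  \foreach \x/\y/\lab/\pos in {0/1/p_0/above,0/0/p_1/below,1/0/p_2/below,1/1/p_3/above,2/1/p_4/above,2/0/y/below}
    \fill (\x,\y) circle (2pt) node[\pos] {$\lab$};
  \node at (1,-0.9) {\nm};
  \end{scope}}
\draw[very thick] (0,0)--(0,1)--(1,1)--(1,0)--(2,0);
\draw[very thick,xshift=3cm] (0,1)--(0,0)--(1,0)--(1,1)--(2,1);
\draw[very thick,xshift=6cm] (1,0)--(0,0)--(0,1)--(1,1)--(2,1);
\draw[very thick,xshift=9cm] (2,0)--(1,0)--(0,0)--(0,1)--(1,1)--(2,1);
\end{tikzpicture}
\caption{Four edge sets (thick) without $4$-cycle and with degrees at most two in one graph. The edge $p_0p_3$ of $N$ closes a $4$-cycle with $M$. The rotation $M_1=M+p_0p_3-p_2p_3$ gives up an edge of $N$ and makes $p_2$ an end of the path; then $M'=M_1+p_2y$ has one edge more than $M$.}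
\label{fig:rotation}
\end{figure}

The vertex $p_0$ is active and $p_0p_3$ is the only edge of $N\setminus M$ at it. In $M+p_0p_3$ the vertex $p_3$ has degree three and there is a $4$-cycle. One deletion from $M$ cures both defects only if the deleted edge is at $p_3$ and on the cycle; this is $p_2p_3$, an edge of $N$. Deleting only edges outside $N$ requires the two deletions $p_3p_4$ and $p_1p_2$, which loses an edge. So we accept the deletion of an edge of $N$ and \emph{rotate}: $M_1=M+p_0p_3-p_2p_3$ is the path $p_2p_1p_0p_3p_4$. The symmetric difference with $N$ still has four edges, but the active end has moved from $p_0$ to $p_2$. There the edge $p_2y\in N$ is free of the obstruction, and $M'=M_1+p_2y$ has five edges.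

Now remove $y$, so that $N$ is the path $p_1p_0p_3p_2$. The rotation again leaves the size of the symmetric difference unchanged, at three, and there is no continuation at $p_2$. But the degrees at $p_0$ and $p_2$, which differed from those in $N$, now agree with them. Progress must therefore be measured by edges and degrees together, and we use the potential
\begin{equation}\label{eq:phi}
\Phi(M,N)=|M\triangle N|+\sum_{v\in V}|d_M(v)-d_N(v)| .
\end{equation}
In the graph without $y$ the rotation lowers $\Phi$ from $3+4$ to $3+2$; in the graph with $y$ it leaves $\Phi=4+4$ unchanged.

\section{The local exchange step}\label{sec:exchange}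

Throughout this section $M$ and $N$ are feasible and $u$ is active for $M$. Since $d_M(u)<d_N(u)\le2$, the component of $u$ in $(V,M)$ is a path with end $u$; write it as $u=p_0,p_1,p_2,\dots$. Let $f=uv\in N\setminus M$. A cycle of $M+f$ through $f$ consists of $f$ and a path of $M$ from $u$ to $v$. So it exists only if $v=p_j$ for some $j\ge2$, and then it is unique, namely $Z_f=p_0p_1\cdots p_jp_0$, of length $j+1$.

If this length is forbidden, an edge of $Z_f$ must be deleted. We always choose $p_{j-1}p_j$, the edge of $M$ on $Z_f$ at $v$. This choice keeps the degree of $v$ unchanged, so it respects the capacity of $v$ and affects only two terms of the degree sum in \eqref{eq:phi}. The deletion moves toward $N$ if $p_{j-1}p_j\notin N$, which leads to the following definition.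

\begin{definition}\label{def:blocked}
The edge $f=uv\in N\setminus M$ is \emph{blocked} (for $M$ at $u$) if $v=p_j$ for some $j$ with $j+1\in\mathcal F$ and $p_{j-1}p_j\in N$.
\end{definition}

\begin{lemma}[Unblocked edges]\label{lem:unblocked}
Let $f=uv\in N\setminus M$ be not blocked. Then $M+f$ is feasible, or there is an edge $e=vw\in M\setminus N$ such that $M'=M+f-e$ is feasible and $\Phi(M',N)\le\Phi(M,N)-2$.
\end{lemma}

\begin{proof}
Adding $f$ respects the capacity of $u$, since $d_M(u)+1\le d_N(u)\le\beta(u)$. Every cycle of $M+f$ other than $Z_f$ is a cycle of $M$ and has allowed length. There are three cases.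

Suppose that $Z_f$ does not exist or has length outside $\mathcal F$, and $d_M(v)<\beta(v)$. Then $M+f$ is feasible.

Suppose that $Z_f$ does not exist or has length outside $\mathcal F$, and $d_M(v)=\beta(v)$. One of the $d_N(v)\le\beta(v)$ edges of $N$ at $v$ is $f\notin M$, so at most $\beta(v)-1<d_M(v)$ edges of $M$ at $v$ lie in $N$. Hence there is $e=vw\in M\setminus N$. In $M+f-e$ the degree of $v$ is $d_M(v)$ and there is no forbidden cycle, so this set is feasible.

Suppose that $Z_f$ exists and has length $j+1\in\mathcal F$, where $v=p_j$. As $f$ is not blocked, $e=p_jp_{j-1}\in M\setminus N$. In $M+f-e$ the degree of $v$ is $d_M(v)$ and $Z_f$ is destroyed, so this set is feasible.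

In the last two cases, adding $f\in N\setminus M$ and deleting $e\in M\setminus N$ lowers $|M\triangle N|$ by $2$. The degree of $u$ rises by one, which lowers the degree sum in \eqref{eq:phi} by one because $u$ is active; the degree of $w$ falls by one, which raises the sum by at most one; no other degree changes. So $\Phi$ drops by at least $2$.
\end{proof}

It remains to treat an active vertex at which every edge of $N\setminus M$ is blocked. Here we use that $N$ itself has no forbidden cycle: this leaves only the configuration of Figure~\ref{fig:rotation}.

\begin{lemma}[Blocked vertices]\label{lem:blocked}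
Suppose that every edge of $N\setminus M$ at $u$ is blocked. Then $4\in\mathcal F$, the path of $u$ in $M$ contains $p_0,p_1,p_2,p_3$, the edges $p_0p_1$, $p_0p_3$, $p_2p_3$ belong to $N$, and $p_1p_2\notin N$.
\end{lemma}

\begin{proof}
There is an edge of $N\setminus M$ at $u$, and it is blocked, so the path of $u$ is not a single vertex. Thus $d_M(u)=1$ and $d_N(u)=2$. Since $\mathcal F\subseteq\{3,4\}$, a blocked edge is either $p_0p_2$, with $3\in\mathcal F$ and $p_1p_2\in N$, or $p_0p_3$, with $4\in\mathcal F$ and $p_2p_3\in N$.

If $p_0p_1\notin N$, both edges of $N$ at $u$ lie outside $M$ and are blocked, so they are $p_0p_2$ and $p_0p_3$. The first gives $3\in\mathcal F$ and the second gives $p_2p_3\in N$, so $N$ contains the forbidden triangle $p_0p_2p_3$, a contradiction. Hence $p_0p_1\in N$, and exactly one edge of $N\setminus M$ is at $u$. If it is $p_0p_2$, then $3\in\mathcal F$ and $N$ contains the triangle $p_0p_1p_2$, a contradiction. So it is $p_0p_3$, with $4\in\mathcal F$ and $p_2p_3\in N$. Finally $p_1p_2\notin N$, since otherwise $N$ would contain the $4$-cycle $p_0p_1p_2p_3$.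
\end{proof}

\begin{remark}\label{rem:five}
This lemma is where $\mathcal F\subseteq\{3,4\}$ is needed. Its conclusion fails if the length $5$ is forbidden as well: let $M$ be the path $p_0p_1p_2p_3p_4$ and $N$ the path $p_1p_2p_0p_4p_3$. Then $p_0p_2$ closes a triangle and $p_1p_2\in N$, while $p_0p_4$ closes a $5$-cycle and $p_3p_4\in N$, so both edges of $N$ at $p_0$ are blocked. We make no claim about such sets of forbidden lengths.
\end{remark}

\begin{lemma}[Exchange step]\label{lem:exchange}
Let $M,N$ be feasible and let $u$ be active for $M$. Then there is a feasible $M'\subseteq M\cup N$ such that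
\begin{enumerate}
\item[(a)] both ends of every edge of $M\triangle M'$ have distance at most $4$ from $u$ in the graph $(V,M\cup N)$;
\item[(b)] either $|M'|=|M|+1$, or $|M'|=|M|$ and $\Phi(M',N)\le\Phi(M,N)-2$.
\end{enumerate}
\end{lemma}

\begin{proof}
If some $f=uv\in N\setminus M$ is not blocked, take the set given by Lemma~\ref{lem:unblocked}. The ends $u,v,w$ of the changed edges have distance at most $2$ from $u$.

Otherwise we are in the situation of Lemma~\ref{lem:blocked}. Put
\[
M_1=M+p_0p_3-p_2p_3 .
\]
The component $p_0p_1p_2p_3p_4\cdots$ of $M$ is replaced by the path $p_2p_1p_0p_3p_4\cdots$ on the same vertices, and the other components are unchanged. The degree of $p_0$ rises to $2=d_N(p_0)\le\beta(p_0)$, the degree of $p_2$ falls from $2$ to $1$, and all other degrees are unchanged. So $M_1$ is feasible and $|M_1|=|M|$. Both changed edges belong to $N$; one is added and one is deleted, so $|M_1\triangle N|=|M\triangle N|$ and $M_1\cup N=M\cup N$. The vertices $p_3$ and $p_2$ have distance at most $2$ from $u$. Since $p_2p_3\in N$, we have $d_N(p_2)\in\{1,2\}$.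

\emph{Case $d_N(p_2)=1$.} Take $M'=M_1$. The terms of $p_0$ and of $p_2$ in the degree sum both fall from $1$ to $0$, so $\Phi$ drops by $2$.

\emph{Case $d_N(p_2)=2$.} The term of $p_0$ falls from $1$ to $0$ and the term of $p_2$ rises from $0$ to $1$, so $\Phi(M_1,N)=\Phi(M,N)$, and $p_2$ is active for $M_1$. Let $p_2y$ be the edge of $N$ at $p_2$ with $y\ne p_3$. Then $y\ne p_1$ because $p_1p_2\notin N$, and $y\ne p_0$ because the neighbors of $p_0$ in $N$ are $p_1$ and $p_3$. The only edge of $M_1$ at $p_2$ is $p_2p_1$, so $p_2y\in N\setminus M_1$. The path of $p_2$ in $M_1$ begins with $p_2,p_1,p_0,p_3$ and $y$ is none of these vertices, so a cycle of $M_1+p_2y$ through $p_2y$ has length at least $5$. Hence $p_2y$ is not blocked for $M_1$ at $p_2$, and Lemma~\ref{lem:unblocked} applied to $M_1$, $N$, $p_2$ gives a feasible $M'\subseteq M_1\cup N$ with $|M'|=|M_1|+1$, or with $|M'|=|M_1|$ and $\Phi(M',N)\le\Phi(M_1,N)-2$. This is (b). The ends of the edges of $M_1\triangle M'$ have distance at most $2$ from $p_2$ in $(V,M\cup N)$, hence at most $4$ from $u$, which gives (a).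
\end{proof}

\section{From exchange steps to a bounded improvement}\label{sec:cone}

We prove Theorem~\ref{thm:local} in contrapositive form. Fix $\varepsilon\in(0,1)$ and put
\[
T=\lceil 3\cdot161/\varepsilon\rceil,\qquad q=2\cdot3^9,\qquad s=s(\varepsilon)=4\cdot3^{9qT}.
\]
Let $M,N$ be feasible with $|M|<(1-\varepsilon)|N|$. We must find a feasible $M^*$ with $|M^*|>|M|$ and $|M\triangle M^*|\le s$.

Repeated use of Lemma~\ref{lem:exchange} leads to a gain, but possibly only after a number of steps that grows with $|N|$, and the combined change is then too large. We shall keep only the steps on which the gaining step depends. For this to be a bounded number, chains of dependent steps must be short, and so the order of the steps has to be arranged with care.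

\subsection*{The process}
Let $H=(V,M\cup N)$. This graph stays fixed, and all distances $d(\cdot,\cdot)$ and balls $B(x,R)=\{z: d(x,z)\le R\}$ refer to it. As $\beta\le2$, the maximum degree of $H$ is at most $4$, so at most $4\cdot3^{i-1}$ vertices have distance $i\ge1$ from a given one, and
\begin{equation}\label{eq:ball}
|B(x,R)|\le1+4\sum_{i=0}^{R-1}3^i=2\cdot3^R-1 .
\end{equation}
In particular $|B(x,4)|\le161$ and $|B(x,9)|<q$. Color the vertices one at a time with colors $1,\dots,q$, giving each vertex $x$ a color not yet used in $B(x,9)$. Then distinct vertices at distance at most $9$ have distinct colors.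

Start with the current set $M_0=M$. A \emph{sweep} consists of the \emph{layers} $c=1,\dots,q$ in this order, and layer $c$ visits the vertices of color $c$ one by one; thus a sweep visits each vertex once. If the visited vertex $u$ is active for the current set $M_{i-1}$, perform \emph{step} $i$: replace $M_{i-1}$ by the set $M_i$ that Lemma~\ref{lem:exchange} provides for $M_{i-1}$, $N$, $u$. Call $u_i=u$ the \emph{center} of the step and put $X_i=M_{i-1}\triangle M_i$. Perform sweep after sweep, and stop at the first \emph{gaining} step, the first with $|M_i|=|M_{i-1}|+1$. Until then $|M_i|=|M|$. By induction $M_i\subseteq M\cup N$, so $(V,M_{i-1}\cup N)$ is a subgraph of $H$, and Lemma~\ref{lem:exchange}(a) gives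
\begin{equation}\label{eq:support}
\text{every edge of $X_i$ is an edge of $H$ with both ends in $B(u_i,4)$.}
\end{equation}

\begin{lemma}\label{lem:gain}
A gaining step occurs within the first $T$ sweeps.
\end{lemma}

\begin{proof}
Suppose not. Fix one of the first $T$ sweeps, let $P$ be the current set at its beginning and $W$ the set of vertices active for $P$. Since $|P|=|M|$,
\begin{equation}\label{eq:deficit}
\sum_{v\in V}\bigl(d_N(v)-d_P(v)\bigr)=2\bigl(|N|-|M|\bigr)>2\varepsilon|N| .
\end{equation}
Each summand is at most $2$ and only the vertices of $W$ contribute positive ones, so $|W|>\varepsilon|N|$. Let $x\in W$. If $x$ is active when it is visited, the sweep has a step with center $x$. If not, its degree has changed since the beginning of the sweep, so $x$ is an end of an edge of $X_i$ for some step $i$ of the sweep. In both cases $x\in B(u_i,4)$ for a step $i$ of the sweep, by \eqref{eq:support}. Each such ball has at most $161$ vertices, so the sweep has more than $\varepsilon|N|/161$ steps, and each lowers $\Phi(\cdot,N)$ by at least $2$. The $T$ sweeps together lower it by more than $2T\varepsilon|N|/161\ge6|N|$. But $\Phi\ge0$ always, and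
\[
\Phi(M,N)\le\bigl(|M|+|N|\bigr)+\bigl(2|M|+2|N|\bigr)<6|N| ,
\]
a contradiction.
\end{proof}

\begin{remark}\label{rem:weights}
The identity \eqref{eq:deficit}, which turns a deficit in value into many active vertices, is where all edges of $G$ must have the same weight. If the edges of $K_5$ are split into a $5$-cycle $M$ with edges of weight $1$ and a $5$-cycle $N$ with edges of weight $2$, then $N$ weighs twice as much as $M$ and no vertex is active. The exchange step also uses equal weights, since $M+f-e$ loses weight when $e$ is heavier than $f$.
\end{remark}

\subsection*{Replaying a subset of the steps}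
Let the steps be $1,\dots,m$, where $m$ is the gaining step. Whether toggling $X_k$ (that is, passing from $S$ to $S\triangle X_k$) preserves feasibility can be decided inside $B(u_k,5)$: this ball contains all edges at the vertices whose degree changes, and every cycle of length at most $4$ through a changed edge. An earlier step changes edges only within distance $4$ of its center, so it is invisible in $B(u_k,5)$ if its center has distance more than $4+5=9$ from $u_k$. Accordingly, call $A\subseteq\{1,\dots,m\}$ \emph{closed} if
\begin{equation}\label{eq:closed}
k\in A,\quad i<k,\quad d(u_i,u_k)\le9\quad\Longrightarrow\quad i\in A .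
\end{equation}
For $0\le k\le m$ let $M_k^A$ be obtained from $M$ by toggling the sets $X_i$ with $i\in A$ and $i\le k$. Note that $M_k$ is obtained from $M$ by toggling all $X_i$ with $i\le k$, and that $M_k^A$ consists of edges of $H$.

\begin{lemma}\label{lem:replay}
Let $A$ be closed and $m\in A$. Then every $M_k^A$ is feasible, $|M_k^A|=|M|$ for $k<m$, and $|M_m^A|=|M|+1$.
\end{lemma}

\begin{proof}
We use induction on $k$. We have $M_0^A=M$, and $M_k^A=M_{k-1}^A$ if $k\notin A$. Let $k\in A$, and let $D$ be the set of edges of $H$ with both ends in $B(u_k,5)$. Let $i<k$ with $i\notin A$. Then $d(u_i,u_k)\ge10$ by \eqref{eq:closed}, and so $X_i\cap D=\emptyset$, because an end of an edge in $X_i\cap D$ would have distance at most $4$ from $u_i$ and at most $5$ from $u_k$. Thus the toggles that distinguish $M_{k-1}$ from $M_{k-1}^A$ avoid $D$, and toggling $X_k$ in both sets preserves their agreement on $D$: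
\begin{equation}\label{eq:agree}
M_{k-1}^A\cap D=M_{k-1}\cap D,\qquad M_k^A\cap D=M_k\cap D .
\end{equation}

\emph{Size.} Toggling $X_k$ changes the size of a set $S$ by $|X_k|-2|X_k\cap S|$. As $X_k\subseteq D$ by \eqref{eq:support}, this number is the same for $S=M_{k-1}^A$ and $S=M_{k-1}$. It is $0$ for $k<m$ and $1$ for $k=m$.

\emph{Degrees.} If $x$ is an end of an edge of $X_k$, then $x\in B(u_k,4)$, so all edges of $H$ at $x$ lie in $D$, and by \eqref{eq:agree} the degree of $x$ in $M_k^A$ equals $d_{M_k}(x)\le\beta(x)$. All other vertices have the same degree as in $M_{k-1}^A$.

\emph{Cycles.} Suppose that $M_k^A$ contains a cycle $Z$ with length in $\mathcal F$. Since $M_{k-1}^A$ is feasible, $Z$ contains an edge $xy\in X_k$, and $x,y\in B(u_k,4)$. As $Z$ has length at most $4$, every other vertex of $Z$ is adjacent on $Z$ to $x$ or to $y$, hence lies in $B(u_k,5)$. So all edges of $Z$ lie in $M_k^A\cap D\subseteq M_k$, contradicting the feasibility of $M_k$.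
\end{proof}

\subsection*{The cone of the gaining step}
Let $A$ be the set of all $i$ for which there is a chain $m=k_0>k_1>\dots>k_r=i$, $r\ge0$, with $d(u_{k_{j-1}},u_{k_j})\le9$ for $1\le j\le r$. Then $m\in A$, and $A$ is closed, since a chain ending in $k$ extends to any $i$ as in \eqref{eq:closed}. Without the coloring a single sweep could contain a chain of unbounded length, with centers following each other along a long path. The coloring allows at most one step of a chain in each layer.

\begin{proof}[Proof of Theorem~\ref{thm:local}]
Let $M,N$ and the process be as above, and put $M^*=M_m^A$ for the set $A$ just defined. By Lemma~\ref{lem:replay}, $M^*$ is feasible and $|M^*|=|M|+1$.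

Count the layers of all sweeps in the order in which they are performed; by Lemma~\ref{lem:gain} there are at most $qT$. Let $i<k$ with $d(u_i,u_k)\le9$. If $u_i\ne u_k$, the two centers have different colors; if $u_i=u_k$, the two steps belong to different sweeps. In both cases the steps lie in different layers, and that of step $i$ is the earlier one. A chain therefore passes through strictly decreasing layers, so $r\le qT-1$ and $d(u_i,u_m)\le9(qT-1)$ for all $i\in A$. By \eqref{eq:support}, every edge of $M\triangle M^*\subseteq\bigcup_{i\in A}X_i$ is an edge of $H$ with both ends in $B(u_m,9qT)$. By \eqref{eq:ball} this ball has fewer than $2\cdot3^{9qT}$ vertices, each of degree at most $4$, so it spans at most $4\cdot3^{9qT}=s$ edges of $H$. Hence $|M\triangle M^*|\le s$.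
\end{proof}

\section{The approximation schemes}\label{sec:covers}

For an integer $s$, \emph{local search with bound $s$} is the following algorithm. Start with $M=\emptyset$; while some $X\subseteq E$ with $|X|\le s$ makes $M\triangle X$ feasible and $|M\triangle X|>|M|$, replace $M$ by $M\triangle X$. A feasible set has at most $n=|V|$ edges, so there are at most $n$ replacements. Each search inspects at most $(|E|+1)^s$ sets $X$, and feasibility is tested in polynomial time. The running time is therefore polynomial for fixed $s$.

\begin{proof}[Proof of Theorem~\ref{thm:general}(i)]
Run local search with bound $s(\varepsilon)$. Its output $M$ satisfies the hypothesis of Theorem~\ref{thm:local}, so $|M|\ge(1-\varepsilon)|N|$ for a feasible set $N$ of maximum size.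
\end{proof}

Now let $L$ be as in Theorem~\ref{thm:general}(ii), let $n\ge5$, let $G=(V,E)$ be the graph of the edges of weight one, and take $\mathcal F=\{3,4,\dots\}\setminus L$ and $\beta\equiv2$. Every integer $\ell\geq5$ belongs to $L$. A feasible set is completed to a cover by keeping its cycles and joining its paths into one further cycle, whose length must be allowed. So for feasible $S$ let $p(S)$ be the number of vertices that lie on no cycle of $(V,S)$.

\begin{lemma}\label{lem:covers}
\begin{enumerate}
\item[(a)] The edges of weight one of an $L$-cycle cover form a feasible set $S$ with $p(S)\in\{0\}\cup L$.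
\item[(b)] From a feasible $S$ with $p(S)\in\{0\}\cup L$ one obtains in polynomial time an $L$-cycle cover of weight at least $|S|$.
\item[(c)] From any feasible $S$ one obtains in polynomial time an $L$-cycle cover of weight at least $|S|-2$, and of weight at least $|S|-1$ if $L=\{5,6,\dots\}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Degrees in $S$ are at most $2$. A cycle contained in $S$ is a whole cycle of the cover, so its length is in $L$, and $S$ is feasible. The number $p(S)$ is the sum of the lengths of the remaining cycles of the cover. An empty sum is $0$, a single length is in $L$, and a sum of two or more lengths is at least $6$ and so is in $L$.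

(b) Keep the cycles of $S$; their lengths are in $L$. If $p(S)\neq0$, list the $p(S)\ge3$ remaining vertices path after path, each path from one end to the other, and take the cycle of the complete graph through them in this order. It has length $p(S)\in L$ and contains all edges of the paths. The cover contains $S$, and weights are nonnegative.

(c) If $p(S)\in\{0\}\cup L$, use (b). Otherwise $p(S)\in\{1,2\}\cup\mathcal F$, so $1\le p(S)\le4<n$ and $S$ has a cycle $C$. Delete an edge of $C$. The resulting set $S'$ is feasible, and $p(S')$ is the sum of $p(S)$ and the length of $C$, hence at least $4$. If $p(S')\in L$, apply (b) to $S'$; this always happens for $L=\{5,6,\dots\}$, where $p(S')\ge1+5$. If $p(S')\notin L$, then $p(S')=4<n$, so $S'$ has a cycle. Deleting one of its edges gives a feasible $S''$ with $p(S'')\ge4+3$, and (b) applies to $S''$.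
\end{proof}

The loss in (c) can occur. If $G$ is a $5$-cycle together with an isolated vertex, the largest feasible set has $5$ edges, while a $5$-cycle cover on six vertices has six edges, two of them of weight zero at the isolated vertex. An additive loss is negligible when the optimum is large; when the optimum is small, we find it by enumeration.

\begin{proof}[Proof of Theorem~\ref{thm:general}(ii)]
Fix $\varepsilon\in(0,1)$. The algorithm has three parts.
\begin{enumerate}
\item[1.] For every feasible $S$ with $|S|\le4/\varepsilon$ and $p(S)\in\{0\}\cup L$, build the cover of Lemma~\ref{lem:covers}(b).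
\item[2.] Run local search with bound $s(\varepsilon/2)$, and from its output $M$ build the cover of Lemma~\ref{lem:covers}(c).
\item[3.] Return the heaviest cover found.
\end{enumerate}
Part 1 inspects at most $(|E|+1)^{4/\varepsilon}$ sets, so the running time is polynomial for fixed $\varepsilon$. Let $\mathrm{OPT}$ be the optimum and $N$ the set of edges of weight one of an optimal cover, so that $|N|=\mathrm{OPT}$. By Lemma~\ref{lem:covers}(a), $N$ is feasible and $p(N)\in\{0\}\cup L$. If $\mathrm{OPT}\le4/\varepsilon$, then $N$ is among the sets of part 1 and the output is optimal. Otherwise $2<\frac\varepsilon2\mathrm{OPT}$, and by Theorem~\ref{thm:local} the cover of part 2 has weight at least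
\[
|M|-2\ge\Bigl(1-\frac\varepsilon2\Bigr)\mathrm{OPT}-\frac\varepsilon2\,\mathrm{OPT}=(1-\varepsilon)\,\mathrm{OPT}.\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} and Theorem~\ref{thm:general}(iii)]
Instances of Max-5-UCC have $n\ge5$ vertices, so Theorem~\ref{thm:general}(ii) with $L=\{5,6,\dots\}$ is a PTAS for Max-5-UCC. If Max-5-UCC were APX-hard under L-reductions or AP-reductions, Lemma~\ref{lem:transfer} would give $\mathrm{P}=\mathrm{NP}$. This proves Theorem~\ref{thm:main}. With weights in $\{0,1,2\}$ the problem is APX-hard \cite{source}, so by the same lemma a PTAS for it would imply $\mathrm{P}=\mathrm{NP}$.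
\end{proof}

\begin{thebibliography}{9}

\bibitem{almss}
Arora, Lund, Motwani, Sudan, Szegedy, J. ACM 45, 1998.

\bibitem{source}
\emph{Approximability of Cycle Covers and Smoothed Analysis of Binary Search Trees},
\texttt{http://nbn-resolving.de/urn:nbn:de:gbv:841-20061215193}.

\end{thebibliography}
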